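\title{Logarithmic tree width modulo homomorphic equivalence: hardness from lattice problems}

\begin{abstract}
For a class $\mathbb C$ of finite relational structures and a fixed finite structure $\mathcal B$, consider the promise problem of deciding whether a given $\mathcal A\in\mathbb C$ has a homomorphism to $\mathcal B$. It is solvable in polynomial time if $\mathbb C$ has logarithmic tree width, and also if $\mathbb C$ is recursively enumerable, of bounded arity and of bounded tree width modulo homomorphic equivalence. We show that the common generalization fails under a lattice assumption. If Learning With Errors in dimension $N$ cannot be solved in time $2^{O(N^\delta)}$ for some $\delta>1/2$, or if an analogous worst-case assumption on the approximate closest vector problem holds, then there are a decidable class of arity $3$ with logarithmic tree width modulo homomorphic equivalence and a two-element structure $\mathcal B_0$ for which the problem is not in polynomial time. We also treat width $(\log n)^{\varepsilon}$, where the exponent of the quasi-polynomial running time is determined under a stronger form of the first assumption, and we classify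 the templates $\mathcal B$ for which tractability survives. The problem is quasi-polynomial and lies in promise-$\mathrm{NP}\cap\mathrm{coNP}$, which is a barrier to deriving its hardness from $\mathrm P\neq\mathrm{NP}$ or the Exponential Time Hypothesis.
\end{abstract}

\section{The question and the results}\label{sec:intro}

\subsection{Homomorphism problems with a restricted left-hand side}

A \emph{vocabulary} $\tau$ is a finite set of relation symbols $R$, each with an arity $\mathrm{ar}(R)\ge1$. A \emph{$\tau$-structure} $\mathcal A$ consists of a finite nonempty universe $A$ and a relation $R^{\mathcal A}\subseteq A^{\mathrm{ar}(R)}$ for each $R\in\tau$. Its size is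
\[
\|\mathcal A\|=|\tau|+|A|+\sum_{R\in\tau}|R^{\mathcal A}|\cdot\mathrm{ar}(R).
\]
A \emph{homomorphism} between $\tau$-structures $\mathcal A$ and $\mathcal B$ is a map $h\colon A\to B$ with $h(\bar a)\in R^{\mathcal B}$ for all $R\in\tau$ and $\bar a\in R^{\mathcal A}$, where $h$ acts on tuples entry by entry. We write $\mathcal A\to\mathcal B$ if such a map exists, and we call $\mathcal A$ and $\mathcal A'$ \emph{homomorphically equivalent}, written $\mathcal A\equiv\mathcal A'$, if $\mathcal A\to\mathcal A'$ and $\mathcal A'\to\mathcal A$. One thinks of the elements of $\mathcal A$ as variables, of its tuples as constraints and of the elements of $\mathcal B$ as values. A graph is a structure with one symmetric irreflexive binary relation, and $\mathcal A\to K_3$ says that the graph $\mathcal A$ is $3$-colorable. The \emph{Gaifman graph} of $\mathcal A$ has vertex set $A$ and joins two distinct elements if they occur in a common tuple. The \emph{tree width} $\mathrm{tw}(\mathcal A)$ is the tree width of the Gaifman graph; the definition is recalled in Section~\ref{sec:prelim}.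

For a class $\mathbb C$ of structures and a structure $\mathcal B$, the \emph{template}, let $\mathrm{CSP}(\mathbb C,\{\mathcal B\})$ be the following promise problem: given $\mathcal A\in\mathbb C$ with the vocabulary of $\mathcal B$, decide whether $\mathcal A\to\mathcal B$. Membership in $\mathbb C$ is promised and need not be checked. If $\mathbb C$ is the class of all structures we write $\mathrm{CSP}(\mathcal B)$. The class $\mathbb C$ is a \emph{nonuniformly tractable structural restriction} if $\mathrm{CSP}(\mathbb C,\{\mathcal B\})$ is in polynomial time for every $\mathcal B$. It has \emph{bounded arity} if the arities of all relation symbols of its members are bounded by a constant. Throughout, logarithms are to base $2$, algorithms are deterministic unless we say otherwise, and $n$ denotes the size $\|\mathcal A\|$ of the input of such a problem.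

Tree width measures how many variables must be kept in view at once when the constraints are processed along a tree. Given a tree decomposition of $\mathcal A$ of width $w$, dynamic programming decides $\mathcal A\to\mathcal B$ with tables of $|B|^{w+1}$ entries (Lemma~\ref{lem:dp}). For fixed $\mathcal B$ this number is polynomial in $n$ as long as $w=O(\log n)$. Say that $\mathbb C$ has \emph{logarithmic tree width} if $\mathrm{tw}(\mathcal A)\le c\log\|\mathcal A\|$ for some constant $c$ and all $\mathcal A\in\mathbb C$. It is known that every class of logarithmic tree width is a nonuniformly tractable structural restriction.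

Whether $\mathcal A\to\mathcal B$ holds depends only on the class of $\mathcal A$ modulo $\equiv$, while tree width does not. The complete bipartite graph $K_{j,j}$ is equivalent to the single edge $K_2$ and has tree width at least $j$ (Section~\ref{sec:prelim}). So one says that $\mathbb C$ has \emph{bounded tree width modulo homomorphic equivalence} if there is a $w$ such that every member of $\mathbb C$ is equivalent to a structure of tree width at most $w$. If $\mathbb C$ is recursively enumerable, has bounded arity and has bounded tree width modulo homomorphic equivalence, then $\mathcal A\to\mathcal B$ can be decided in polynomial time for $\mathcal A\in\mathbb C$ even when $\mathcal B$ is part of the input \cite[Theorem~3.1]{otherside}.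

The two relaxations of bounded tree width can be combined. The class $\mathbb C$ has \emph{logarithmic tree width modulo homomorphic equivalence} if there is a constant $c$ such that every $\mathcal A\in\mathbb C$ is equivalent to some $\mathcal A'$ with $\mathrm{tw}(\mathcal A')\le c\log\|\mathcal A\|$; the bound is measured in the size of $\mathcal A$ itself. The following question is from \cite{otherside}.

\medskip
\noindent\textbf{Question.} \emph{Is every recursively enumerable class of bounded arity that has logarithmic tree width modulo homomorphic equivalence a nonuniformly tractable structural restriction?}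
\medskip

Each relaxation alone preserves tractability, so one might guess that the answer is yes. But the two results rest on different algorithms. Dynamic programming needs a structure of small width together with a decomposition, and here the structure $\mathcal A'$ is hidden. The consistency algorithm of Lemma~\ref{lem:consistency} works without seeing $\mathcal A'$, but it looks at all sets of at most $w+1$ elements of $\mathcal A$ and so takes time $n^{O(w)}$. Like the algorithm underlying \cite[Theorem~3.1]{otherside}, it is only quasi-polynomial for $w=O(\log n)$. We show that the answer is no, under a complexity assumption. An assumption cannot be avoided short of proving $\mathrm P\ne\mathrm{NP}$, since $\mathrm{CSP}(\mathcal B)$ is in $\mathrm{NP}$ for every $\mathcal B$.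

\subsection{Two hypotheses on noisy linear equations}

Both hypotheses concern systems $M^Ts\approx t$ of $m$ approximate linear equations in $N$ unknowns over $\mathbb Z_q$. Let $\delta>0$.

\medskip
\noindent\textbf{Hypothesis $\mathrm{LWE}(\delta)$} (Learning With Errors). There are a polynomially bounded modulus $q=q(N)\ge2$ and a positive integer $d=d(N)$, both computable in time polynomial in $N$, and distributions $\chi_N$ on $\mathbb Z$, such that with $m=\lceil N\log q\rceil+1$ the following holds.
\begin{itemize}
\item For all large $N$ we have $q\ge16md+4$ and $\Pr_{e\sim\chi_N^m}[\max_i|e_i|>d]\le1/8$.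
\item No algorithm $\mathsf D$ with running time $2^{O(N^\delta)}$ satisfies, for all sufficiently large $N$,
\[
\bigl|\Pr[\mathsf D(M,M^Ts+e)=1]-\Pr[\mathsf D(M,u)=1]\bigr|\ge\tfrac12 .
\]
Here $M\in\mathbb Z_q^{N\times m}$, $s\in\mathbb Z_q^N$ and $u\in\mathbb Z_q^m$ are uniform, $e\sim\chi_N^m$, and all four are independent.
\end{itemize}
Typical parameters are: $q$ the least prime that is at least $N^3$, $\chi_N$ the rounded Gaussian of parameter $2\sqrt N$, and $d=N$. The best known algorithms for LWE take time $2^{\Theta(N)}$. Regev \cite{regev} relates LWE to worst-case lattice problems by a quantum reduction; we do not use this.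

\medskip
\noindent\textbf{Hypothesis $\mathrm{CVP}(\delta)$} (closest vector problem, worst case). For some constant $c$, no algorithm with running time $2^{O(m^\delta)}$ solves the following promise problem. The input consists of integers $m\ge2$, $2\le q\le m^c$, $1\le N\le m$, a matrix $M\in\mathbb Z_q^{N\times m}$, a vector $t\in\mathbb Z_q^m$ and an integer $1\le d\le q$. Let
\[
\Lambda=\{y\in\mathbb Z^m:\ y\equiv M^Ts\pmod q\ \text{ for some }s\in\mathbb Z^N\}.
\]
The task is to distinguish $\mathrm{dist}_2(t,\Lambda)\le d$ from $\mathrm{dist}_2(t,\Lambda)>13m^2d$. Since $q\mathbb Z^m\subseteq\Lambda$, the Euclidean distance does not depend on the lift of $t$ to $\mathbb Z^m$.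

\subsection{Results}

Let $\tau_0=\{\mathrm{Nand},\mathrm{True}\}$ with arities $3$ and $1$, and let $\mathcal B_0$ be the $\tau_0$-structure with universe $\{0,1\}$, $\mathrm{Nand}^{\mathcal B_0}=\{(u,v,1-uv):u,v\in\{0,1\}\}$ and $\mathrm{True}^{\mathcal B_0}=\{1\}$. For rational $0<\varepsilon\le1$ let
\[
\mathbb C^\varepsilon=\bigl\{\mathcal A\text{ over }\tau_0:\ \mathcal A\equiv\mathcal A'\text{ for some }\mathcal A'\text{ with }\mathrm{tw}(\mathcal A')\le\lfloor\log\|\mathcal A\|\rfloor^{\varepsilon}\bigr\},\qquad\mathbb C=\mathbb C^1 .
\]
These classes have arity $3$ and are decidable (Section~\ref{sec:prelim}), hence recursively enumerable, and $\mathbb C$ has logarithmic tree width modulo homomorphic equivalence with constant $c=1$.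

\begin{theorem}\label{thm:main}
If $\mathrm{LWE}(\delta)$ or $\mathrm{CVP}(\delta)$ holds for some $\delta>1/2$, then $\mathrm{CSP}(\mathbb C,\{\mathcal B_0\})$ is not in polynomial time. So $\mathbb C$ is a recursively enumerable class of bounded arity and of logarithmic tree width modulo homomorphic equivalence that is not a nonuniformly tractable structural restriction.
\end{theorem}

The hardness persists for smaller widths, and the quasi-polynomial upper bound has the right exponent.

\begin{theorem}\label{thm:range}
Let $0<\varepsilon\le1$ be rational, let $0\le\varepsilon'<\varepsilon$, and assume $\mathrm{LWE}(\delta)$ for some $\delta>\frac{1+\varepsilon'}{1+\varepsilon}$. Then $\mathrm{CSP}(\mathbb C^\varepsilon,\{\mathcal B_0\})$ is not solvable in time $2^{O((\log n)^{1+\varepsilon'})}$; in particular (take $\varepsilon'=0$) it is not in polynomial time. Unconditionally, it is solvable in time $2^{O((\log n)^{1+\varepsilon})}$. So if $\mathrm{LWE}(\delta)$ holds for all $\delta<1$, the exponent $1+\varepsilon$ is optimal.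
\end{theorem}

The template $\mathcal B_0$ can be replaced by any template whose unrestricted problem is hard.

\begin{theorem}\label{thm:templates}
Assume $\mathrm{LWE}(\delta)$ or $\mathrm{CVP}(\delta)$ for some $\delta>1/2$. For a finite structure $\mathcal B$ the following are equivalent.
\begin{enumerate}
\item[(i)] $\mathrm{CSP}(\mathbb D,\{\mathcal B\})$ is in polynomial time for every recursively enumerable class $\mathbb D$ of bounded arity and of logarithmic tree width modulo homomorphic equivalence.
\item[(ii)] $\mathrm{CSP}(\mathcal B)$ is in polynomial time.
\end{enumerate}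
\end{theorem}

The last result explains the choice of hypotheses. A \emph{Turing reduction} from a language to a promise problem is an oracle algorithm that decides the language, within its time bound, with every oracle that answers correctly on all inputs satisfying the promise.

\begin{proposition}\label{prop:barrier}
Fix a structure $\mathcal B$ and a positive integer $c$, and let $\mathbb C_c$ be the class of all $\mathcal A$ over the vocabulary of $\mathcal B$ such that $\mathcal A\equiv\mathcal A'$ for some $\mathcal A'$ with $\mathrm{tw}(\mathcal A')\le c\log\|\mathcal A\|$. There are disjoint sets $Y,X\in\mathrm{NP}$ such that every $\mathcal A\in\mathbb C_c$ is in $Y$ if $\mathcal A\to\mathcal B$ and in $X$ otherwise. Moreover, $\mathrm{CSP}(\mathbb C_c,\{\mathcal B\})$ is solvable in time $n^{O(\log n)}$. Hence: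
\begin{enumerate}
\item[(a)] $\mathrm{NP}$-hardness of $\mathrm{CSP}(\mathbb C_c,\{\mathcal B\})$ under polynomial-time Turing reductions would give $\mathrm{NP}\subseteq\mathrm{DTIME}(2^{\mathrm{polylog}})$;
\item[(b)] a $2^{o(N)}$-time Turing reduction from $N$-variable \textup{3SAT} to $\mathrm{CSP}(\mathbb C_c,\{\mathcal B\})$ all of whose queries lie in $\mathbb C_c$ would put \textup{3UNSAT} into nondeterministic time $2^{o(N)}$.
\end{enumerate}
\end{proposition}

The negative answer in Theorem~\ref{thm:main} is thus conditional on a lattice hypothesis. We do not claim that it follows from $\mathrm P\neq\mathrm{NP}$, $\mathrm{FPT}\neq\mathrm W[1]$ or the Exponential Time Hypothesis, and Proposition~\ref{prop:barrier} is a barrier to such derivations. Two external results are used: Banaszczyk's bounds for Gaussian sums over lattices, in the CVP case, and the CSP dichotomy theorem, in Theorem~\ref{thm:templates}. Theorem~\ref{thm:range} and the LWE case of Theorem~\ref{thm:main} use no external theorem.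

Section~\ref{sec:upper} contains the upper bounds and the barrier. Section~\ref{sec:idea} shows the idea of the lower bound on two small examples, and Sections~\ref{sec:grid}--\ref{sec:lattices} carry it out. Section~\ref{sec:templates} proves Theorem~\ref{thm:templates}.

\section{Tree decompositions, cores and products}\label{sec:prelim}

We write $[j]=\{1,\dots,j\}$. A \emph{tree decomposition} of a graph $H$ is a tree whose nodes $v$ carry \emph{bags} $X_v\subseteq V(H)$ such that the two ends of every edge of $H$ lie in a common bag and, for every vertex $a$, the nodes whose bags contain $a$ form a nonempty subtree. Its \emph{width} is $\max_v|X_v|-1$, and $\mathrm{tw}(H)$ is the least width of a tree decomposition. We use four facts.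
\begin{enumerate}
\item[(T1)] Every clique of $H$ lies in a bag, because pairwise intersecting subtrees of a tree have a common node. In particular, for a structure $\mathcal A$, all entries of a tuple lie in one bag of any tree decomposition of the Gaifman graph.
\item[(T2)] Tree width does not grow on passing to a subgraph (intersect the bags with the smaller vertex set), and the tree width of a disjoint union is the maximum of the tree widths (join the trees by an edge).
\item[(T3)] There is a decomposition of optimal width with at most $|V(H)|$ nodes. Merge adjacent nodes as long as one bag contains the other, and root the tree. Now every node other than the root has a vertex in its bag that is not in the bag of its parent, so every node is the topmost node of the subtree of some vertex. If the root is chosen suitably, some leaf has a vertex that occurs in no other bag, and all neighbors of that vertex lie in the leaf bag; so $\mathrm{tw}(H)$ is at least the minimum degree of $H$, which gives $\mathrm{tw}(K_{j,j})\ge j$.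
\item[(T4)] Let $V(H)$ be partitioned into classes, each inducing a connected subgraph, and let $H'$ be a graph on the classes in which two classes are adjacent only if they contain adjacent vertices of $H$. Then $\mathrm{tw}(H')\le\mathrm{tw}(H)$. Replace every vertex in every bag by its class. The nodes that contain a class form the union of the subtrees of its members, and this union is connected because the subtrees of adjacent members intersect.
\end{enumerate}

Twice we shall replace each element of a structure by several copies and each tuple by a gadget. The next lemma bounds the cost.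

\begin{lemma}\label{lem:blowup}
Let $\mathcal A$ be a structure and let $\nu\ge1$, $\mu\ge0$ be integers. For each symbol $R$ and each $\bar a=(a_1,\dots,a_r)\in R^{\mathcal A}$ let $F_{R,\bar a}$ be a set of at most $\mu$ new vertices, these sets being pairwise disjoint, and put $Q_{R,\bar a}=(\{a_1,\dots,a_r\}\times[\nu])\cup F_{R,\bar a}$. Let $H$ be a graph on $(A\times[\nu])\cup\bigcup F_{R,\bar a}$ such that both ends of every edge lie in one of the sets $Q_{R,\bar a}$. Then $\mathrm{tw}(H)<\nu\,(\mathrm{tw}(\mathcal A)+1)+\mu$.
\end{lemma}

\begin{proof}
Take an optimal tree decomposition of $\mathcal A$ and replace each bag $X_v$ by $X_v\times[\nu]$. For each pair $(R,\bar a)$ choose by (T1) a node $v$ whose original bag contains all entries of $\bar a$, and attach to $v$ a new leaf with bag $(X_v\times[\nu])\cup F_{R,\bar a}$. This bag contains $Q_{R,\bar a}$, so every edge is covered. A vertex of $F_{R,\bar a}$ lies in one bag only, and the subtree of a vertex $(a,b)$ is the subtree of $a$ with some leaves attached. All bags have at most $\nu(\mathrm{tw}(\mathcal A)+1)+\mu$ elements.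
\end{proof}

A \emph{substructure} of $\mathcal A$ is obtained by restricting all relations to a nonempty subset of $A$. A structure is a \emph{core} if all its endomorphisms are bijective. If $f$ is an endomorphism of $\mathcal A$ whose image is as small as possible, the substructure $\mathcal C$ on $f(A)$ is equivalent to $\mathcal A$, and it is a core, since a non-bijective endomorphism of $\mathcal C$ composed with $f$ would have a smaller image. Equivalent cores are isomorphic: if $f\colon\mathcal C\to\mathcal C'$ and $g\colon\mathcal C'\to\mathcal C$, then $g\circ f$ and $f\circ g$ are bijective, so $f$ and $g$ are bijective; hence $|R^{\mathcal C}|\le|R^{\mathcal C'}|\le|R^{\mathcal C}|$, and $f$ maps $R^{\mathcal C}$ onto $R^{\mathcal C'}$. So every $\mathcal A$ has a core substructure equivalent to it, unique up to isomorphism and called \emph{the core of $\mathcal A$}, and equivalent structures have isomorphic cores. Let $\mathrm{ctw}(\mathcal A)$ be the tree width of the core of $\mathcal A$. If $\mathcal A\equiv\mathcal A'$, the core of $\mathcal A$ is isomorphic to a substructure of $\mathcal A'$, so (T2) gives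
\begin{equation}\label{eq:ctw}
\mathrm{ctw}(\mathcal A)=\min\{\mathrm{tw}(\mathcal A'):\mathcal A'\equiv\mathcal A\}.
\end{equation}
Thus $\mathcal A\in\mathbb C^\varepsilon$ if and only if $\mathrm{ctw}(\mathcal A)\le\lfloor\log\|\mathcal A\|\rfloor^\varepsilon$. This is decidable: compute the core and its tree width $w$ by exhaustive search and, for $\varepsilon=a/b$, test whether $w^b\le\lfloor\log\|\mathcal A\|\rfloor^a$.

The \emph{product} $\mathcal A\times\mathcal G$ of two $\tau$-structures has universe $A\times G$, and a tuple of pairs is in $R^{\mathcal A\times\mathcal G}$ if its first components form a tuple of $R^{\mathcal A}$ and its second components form a tuple of $R^{\mathcal G}$. The two projections are homomorphisms, and $f\colon\mathcal D\to\mathcal A$ and $g\colon\mathcal D\to\mathcal G$ combine to the homomorphism $(f,g)\colon\mathcal D\to\mathcal A\times\mathcal G$. Since $|R^{\mathcal A\times\mathcal G}|=|R^{\mathcal A}|\,|R^{\mathcal G}|$, we have $\|\mathcal A\times\mathcal G\|\le\|\mathcal A\|\,\|\mathcal G\|$. The disjoint union $\mathcal A\sqcup\mathcal A'$ maps to $\mathcal B$ if and only if both parts do. An element is \emph{isolated}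 if it occurs in no tuple. Isolated elements can be mapped anywhere, so adding them changes the size of a structure but not its class modulo $\equiv$. We call this \emph{padding}. For instance, every $\tau_0$-structure $\mathcal A$ enters $\mathbb C$ once $2^{\mathrm{ctw}(\mathcal A)}$ isolated elements are added.

\section{Two algorithms and a barrier}\label{sec:upper}

\begin{lemma}[dynamic programming]\label{lem:dp}
Given $\mathcal A$, $\mathcal B$ and a tree decomposition of $\mathcal A$ of width $w$ with at most $|A|$ nodes, one can decide $\mathcal A\to\mathcal B$ in time $|B|^{O(w+1)}\cdot\mathrm{poly}(\|\mathcal A\|+\|\mathcal B\|)$.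
\end{lemma}

\begin{proof}
Root the tree. For a node $v$ let $H_v$ be the set of maps $X_v\to B$ that extend to a map on the union of the bags in the subtree of $v$ that preserves every tuple contained in one of these bags. An element that occurs below two different children of $v$, or below a child and in $X_v$, occurs in the bags along the connecting path. Hence $f\in H_v$ if and only if $f$ preserves the tuples contained in $X_v$ and for every child $v'$ some $f'\in H_{v'}$ agrees with $f$ on $X_v\cap X_{v'}$. This computes the sets $H_v$ from the leaves up, with at most $|B|^{2(w+1)}$ comparisons per edge of the tree. By (T1), $\mathcal A\to\mathcal B$ if and only if the set at the root is nonempty.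
\end{proof}

If only $\mathrm{ctw}(\mathcal A)\le w$ is known, we have no bags to work with. The remedy is to treat every set of at most $w+1$ elements as a potential image of a bag.

\begin{lemma}[consistency]\label{lem:consistency}
There is an algorithm which, given an integer $w\ge0$ and structures $\mathcal A,\mathcal B$ of the same vocabulary, halts in time $(|A||B|+1)^{O(w+1)}\cdot\mathrm{poly}(\|\mathcal A\|+\|\mathcal B\|)$ and, if $\mathrm{ctw}(\mathcal A)\le w$, decides correctly whether $\mathcal A\to\mathcal B$.
\end{lemma}

\begin{proof}
Let $F$ be the set of all partial maps $f$ from $A$ to $B$ with $|\mathrm{dom} f|\le w+1$ that preserve all tuples of $\mathcal A$ with entries in $\mathrm{dom} f$; the empty map is included. Repeatedly delete a member $f$ of $F$ if some restriction of $f$ is not in $F$, or if $|\mathrm{dom} f|\le w$ and for some $a\in A$ no member of $F$ with domain $\mathrm{dom} f\cup\{a\}$ extends $f$. Accept if the final set $F$ is nonempty. A partial map is described by $w+1$ symbols, each a pair in $A\times B$ or a blank, so initially $|F|\le(|A||B|+1)^{w+1}$. There are at most $|F|+1$ rounds, and a round compares each member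 of $F$ with the others. This gives the time bound on all inputs.

If $h\colon\mathcal A\to\mathcal B$, the restrictions of $h$ to sets of at most $w+1$ elements satisfy both conditions among themselves, so none of them can be the first to be deleted, and the algorithm accepts. Conversely, let the final $F$ be nonempty. It is closed under restriction, so it contains the empty map, and a member of $F$ can be extended within $F$, one element at a time, to any prescribed superset of its domain with at most $w+1$ elements. Let $\mathcal A'\equiv\mathcal A$ have a rooted tree decomposition with bags $X_v$ of size at most $w+1$, and let $g\colon\mathcal A'\to\mathcal A$. Going down from the root, choose $f_v\in F$ with domain $g(X_v)$: at the root extend the empty map, and at a child $v'$ of $v$ restrict $f_v$ to $g(X_v\cap X_{v'})$ and extend to $g(X_{v'})$. For adjacent nodes, $f_v\circ g$ and $f_{v'}\circ g$ agree on $X_v\cap X_{v'}$. The nodes containing a given element form a subtree, so $h'(a)=f_v(g(a))$ for $a\in X_v$ is a well-defined map on $A'$. A tuple of $\mathcal A'$ has its entries in some $X_v$ by (T1); its image under $g$ is a tuple of $\mathcal A$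 with entries in $g(X_v)$, and $f_v$ preserves it. Hence $\mathcal A\to\mathcal A'\to\mathcal B$.
\end{proof}

Although dynamic programming cannot find the core, it can verify it. This puts negative instances into $\mathrm{NP}$.

\begin{proof}[Proof of Proposition~\ref{prop:barrier}]
Among the structures over the vocabulary of $\mathcal B$ let $Y=\{\mathcal A:\mathcal A\to\mathcal B\}$ and
\[
X=\{\mathcal A:\text{some substructure $\mathcal C$ of $\mathcal A$ has }\mathrm{tw}(\mathcal C)\le c\log\|\mathcal A\|\text{ and }\mathcal C\not\to\mathcal B\}.
\]
A homomorphism $\mathcal A\to\mathcal B$ restricts to every substructure, so $X\cap Y=\emptyset$. A homomorphism is a witness for $Y$. For $X$, guess $\mathcal C$ and a tree decomposition of $\mathcal C$ with at most $|C|$ nodes, which suffices by (T3); check that its width $w$ satisfies $2^w\le n^c$; and verify $\mathcal C\not\to\mathcal B$ by Lemma~\ref{lem:dp} in time $|B|^{O(c\log n+1)}\cdot\mathrm{poly}(n)=\mathrm{poly}(n)$, as $\mathcal B$ and $c$ are fixed. So $X,Y\in\mathrm{NP}$. If $\mathcal A\in\mathbb C_c$ and $\mathcal A\not\to\mathcal B$, then the core of $\mathcal A$ is a substructure of tree width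 at most $c\log n$ by \eqref{eq:ctw}, and it does not map to $\mathcal B$ because $\mathcal A$ maps to it. So $\mathcal A\in X$. The time bound $n^{O(\log n)}$ is Lemma~\ref{lem:consistency} with $w=\lfloor c\log n\rfloor$.

(a) The algorithm just named halts within its time bound on all inputs and is correct on $\mathbb C_c$, so it may serve as the oracle. The queries of a polynomial-time reduction have polynomial size, so each is answered in time $2^{\mathrm{polylog}}$.

(b) Simulate the reduction on a formula. At each query $\mathcal A$, guess whether $\mathcal A\in Y$ or $\mathcal A\in X$ together with a witness, verify the witness, and reject at once if the verification fails. Since $X$ and $Y$ are disjoint and cover $\mathbb C_c$, exactly the correct answer can be verified, so every surviving branch follows the true computation and at least one branch survives. Accept if the reduction declares the formula unsatisfiable. The queries have total size $2^{o(N)}$ and are verified in polynomial time, so this is a nondeterministic algorithm for 3UNSAT with running time $2^{o(N)}$.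
\end{proof}

The proposition tells us where to look for hardness. The source problem should have short witnesses for both answers, and since reductions to a quasi-polynomial problem must blow up the input, it should resist subexponential algorithms. Noisy linear equations fit this description: a solution witnesses that $t$ is close to the row space of $M$, and a short vector in the kernel of $M$ witnesses that it is not.

\section{Hiding an obstruction}\label{sec:idea}

A reduction to $\mathrm{CSP}(\mathbb C,\{\mathcal B_0\})$ must produce structures with a core of small tree width, in both cases, without knowing which case holds. For positive instances this is easy: a structure that maps to $\mathcal B$ and contains $\mathcal B$ is equivalent to $\mathcal B$. For negative instances we fix in advance a structure $\mathcal G$ of small width with $\mathcal G\not\to\mathcal B$, an \emph{obstruction}, and take the product with it.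

\begin{lemma}\label{lem:hide}
Let $\mathcal A,\mathcal G,\mathcal B$ have the same vocabulary, let $\mathcal G\not\to\mathcal B$, and let $\mathcal A^*$ be the disjoint union of $\mathcal A\times\mathcal G$, $\mathcal B$ and any number of isolated elements.
\begin{enumerate}
\item[(a)] If $\mathcal A\to\mathcal B$, then $\mathcal A^*\equiv\mathcal B$.
\item[(b)] If $\mathcal G\to\mathcal A$, then $\mathcal A^*\equiv\mathcal G\sqcup\mathcal B$ and $\mathcal A^*\not\to\mathcal B$.
\end{enumerate}
\end{lemma}

\begin{proof}
We may ignore the isolated elements. (a) We have $\mathcal A\times\mathcal G\to\mathcal A\to\mathcal B$, so $\mathcal A^*\to\mathcal B$, and $\mathcal B$ is a substructure of $\mathcal A^*$. (b) If $f\colon\mathcal G\to\mathcal A$, then $(f,\mathrm{id})$ maps $\mathcal G$ to $\mathcal A\times\mathcal G$, and the projection maps back. So $\mathcal A\times\mathcal G\equiv\mathcal G$ and $\mathcal A^*\equiv\mathcal G\sqcup\mathcal B$, which does not map to $\mathcal B$ because $\mathcal G$ does not.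
\end{proof}

\begin{example}\label{ex:k4}
Let $\mathcal B=K_3$ and $\mathcal G=K_4$, and let $\mathcal A$ be a graph. Then $(\mathcal A\times K_4)\sqcup K_3$ is equivalent to $K_3$ if $\mathcal A$ is $3$-colorable, and to $K_4$ if $\mathcal A$ contains a $K_4$. So telling $3$-colorable graphs from graphs that contain a $K_4$ reduces to $3$-colorability of graphs whose core has tree width at most $3$. No hardness results, because one can search for the $K_4$. We need obstructions that grow, that have logarithmic width, and that are hard to locate in $\mathcal A$.
\end{example}

By the lemma it suffices to find a hard pair of disjoint problems and, for each input, structures $\mathcal A$ and $\mathcal G\not\to\mathcal B$ such that a witness for the first problem yields $\mathcal A\to\mathcal B$ and a witness for the second yields $\mathcal G\to\mathcal A$. A homomorphism $\mathcal G\to\mathcal A$ is a refutation of the constraints $\mathcal A$ whose shape $\mathcal G$ is fixed beforehand. The reduction does not know the witness, so $\mathcal G$ must not depend on it. Refutations of noisy linear systems have such a uniform shape. For integers $q\ge2$ and $r\ge0$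 we say that $a\in\mathbb Z_q$ \emph{lies in $[-r,r]$} if $a$ is the residue of an integer of absolute value at most $r$. If $a\in[-r,r]$ and $a'\in[-r',r']$, then $-a\in[-r,r]$ and $a+a'\in[-(r+r'),r+r']$.

\begin{example}\label{ex:two}
Let $q=11$ and consider the two conditions $s-t_1\in[-1,1]$ and $s-t_2\in[-1,1]$ on one unknown $s\in\mathbb Z_{11}$. For $t=(2,0)$ the solution is $s=1$. For $t=(5,0)$ there is no solution. To see this, multiply the conditions by $x_1=1$ and $x_2=-1$ and write the terms in a table, one row per condition:
\[
\begin{array}{cc|l}
s&-5&\text{row sum }s-5\in[-1,1]\\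
-s&0&\text{row sum }-s\in[-1,1]\\
\hline
0&-5&\text{column sums}
\end{array}
\]
Summed by rows the table gives an element of $[-2,2]=\{9,10,0,1,2\}$; summed by columns it gives $-5=6$. The contradiction uses only the following: the row sums are small, the column of the unknown sums to zero, and the last column sums to something large. This pattern is the obstruction $\mathcal G$. The numbers $t_i$ and the multipliers $x_i$ enter only through the way in which the table is filled, that is, through the map $\mathcal G\to\mathcal A$.
\end{example}

A table with $k$ rows can be checked column by column while one partial sum per row is remembered, so its tree width is about $k$. With one equation per row, $k=m$, and the padding needed to make this width logarithmic costs more than $2^m$. To save width we merge $m/k$ equations into one row. Then $\mathcal A$ must offer a row for every combination of these equations with small multipliers, which makes its size exponential in $m/k$. The costs $2^{k}$ and $2^{m/k}$ balance at $k=\sqrt m$, up to logarithmic factors; this is the origin of the threshold $\delta>1/2$. One more step is needed: the template here is $\mathbb Z_q$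 with addition, and $q$ grows. Writing residues in binary replaces it by $\mathcal B_0$ and multiplies the width by about $\log q$.

\section{The grid and the instance structure}\label{sec:grid}

Fix integers $q\ge2$, $1\le N\le m$ and $d,\lambda\ge1$. An \emph{instance} is a pair $(M,t)$ with $M\in\mathbb Z_q^{N\times m}$ and $t\in\mathbb Z_q^m$. We consider two properties.
\begin{itemize}
\item \textsc{Close}: there are $s\in\mathbb Z_q^N$ and $e\in\mathbb Z^m$ with $|e_i|\le d$ for all $i$ and $t\equiv M^Ts+e\pmod q$.
\item \textsc{Far}: there is $x\in\mathbb Z^m$ with $|x_i|\le\lambda$ for all $i$, $Mx\equiv0\pmod q$, and $\langle x,t\rangle\notin[-2m\lambda d,\,2m\lambda d]$ in $\mathbb Z_q$.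
\end{itemize}
They exclude each other: if both witnesses existed, then $\langle x,t\rangle\equiv\langle Mx,s\rangle+\langle x,e\rangle\equiv\langle x,e\rangle$ would lie in $[-m\lambda d,m\lambda d]$. The structures below turn this line into a homomorphism.

Let $1\le k\le m$ be a further integer, the number of rows, and put $L=\lceil m/k\rceil\lambda d$. This is the largest error that a combination of $\lceil m/k\rceil$ equations with multipliers bounded by $\lambda$ can have. Since $k\lceil m/k\rceil\le m+k\le2m$,
\begin{equation}\label{eq:kL}
kL\le2m\lambda d ;
\end{equation}
the factor $2$ in the definition of \textsc{Far} is there to absorb this rounding.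

Let $\tau_1=\{\mathrm{Sum},\mathrm{Zero},\mathrm{Small},\mathrm{Large}\}$ with arities $3,1,1,1$. The \emph{arithmetic template} $\mathcal T$ has universe $\mathbb Z_q$ and relations
\begin{gather*}
\mathrm{Sum}^{\mathcal T}=\{(a,b,a+b):a,b\in\mathbb Z_q\},\qquad\mathrm{Zero}^{\mathcal T}=\{0\},\\
\mathrm{Small}^{\mathcal T}=\{a:a\in[-L,L]\},\qquad\mathrm{Large}^{\mathcal T}=\{a:a\notin[-kL,kL]\}.
\end{gather*}

\subsection{The grid}

The obstruction is a table of variables $u_{I,j}$ with $k$ rows and $N+1$ columns and with conditions on the row and column sums:
\[
\begin{array}{cccc|c}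
u_{1,1}&\cdots&u_{1,N}&u_{1,N+1}&\mathrm{Small}\\
\vdots&&\vdots&\vdots&\vdots\\
u_{k,1}&\cdots&u_{k,N}&u_{k,N+1}&\mathrm{Small}\\
\hline
\mathrm{Zero}&\cdots&\mathrm{Zero}&\mathrm{Large}&
\end{array}
\]
To keep the arity at $3$, the sums are formed step by step: $p_{I,j}$ stands for the sum of the first $j$ entries of row $I$, and $r_{I,j}$ for the sum of the first $I$ entries of column $j$. Formally, the \emph{grid} $\mathcal G$, which depends only on $k$ and $N$, has the elements $u_{I,j}$ ($1\le I\le k$, $1\le j\le N+1$), $p_{I,j}$ ($1\le I\le k$, $0\le j\le N+1$) and $r_{I,j}$ ($0\le I\le k$, $1\le j\le N+1$). Its tuples are, for $1\le I\le k$ and $1\le j\le N+1$,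
\begin{gather*}
\mathrm{Sum}(p_{I,j-1},u_{I,j},p_{I,j}),\qquad\mathrm{Sum}(r_{I-1,j},u_{I,j},r_{I,j}),\\
\mathrm{Zero}(p_{I,0}),\qquad\mathrm{Zero}(r_{0,j}),\qquad\mathrm{Small}(p_{I,N+1}),
\end{gather*}
together with $\mathrm{Zero}(r_{k,j})$ for $1\le j\le N$, and $\mathrm{Large}(r_{k,N+1})$.

\begin{lemma}\label{lem:grid}
\textup{(a)} $\mathcal G\not\to\mathcal T$. \textup{(b)} $\mathrm{tw}(\mathcal G)\le k+3$.
\end{lemma}

\begin{proof}
(a) Let $h\colon\mathcal G\to\mathcal T$. The $\mathrm{Sum}$-tuples and the tuples $\mathrm{Zero}(p_{I,0})$, $\mathrm{Zero}(r_{0,j})$ give $h(p_{I,N+1})=\sum_jh(u_{I,j})$ and $h(r_{k,j})=\sum_Ih(u_{I,j})$. Since $h(r_{k,j})=0$ for $j\le N$,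
\[
\sum_{I=1}^kh(p_{I,N+1})=\sum_{I=1}^k\sum_{j=1}^{N+1}h(u_{I,j})=\sum_{j=1}^{N+1}h(r_{k,j})=h(r_{k,N+1}).
\]
The left side is a sum of $k$ elements of $[-L,L]$ and lies in $[-kL,kL]$. The right side is in $\mathrm{Large}^{\mathcal T}$ and does not.

(b) Visit the cells column by column, each column from top to bottom. The tree is a path whose nodes are the pairs $(j,I)$, $1\le j\le N+1$, $1\le I\le k$, in lexicographic order. The bag at $(j,I)$ holds the current partial sum of every row and the elements that take part in the step at cell $u_{I,j}$:
\[
\{p_{I',j}:I'<I\}\cup\{p_{I',j-1}:I'\ge I\}\cup\{p_{I,j},\,u_{I,j},\,r_{I-1,j},\,r_{I,j}\}.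
\]
It has $(I-1)+(k-I+1)+4=k+4$ elements and contains both $\mathrm{Sum}$-tuples through $u_{I,j}$, so all edges of the Gaifman graph are covered. The element $p_{I,j}$ occurs exactly at those of the nodes $(j,I),\dots,(j,k),(j+1,1),\dots,(j+1,I)$ that exist, the element $r_{I,j}$ exactly at those of $(j,I),(j,I+1)$ that exist, and $u_{I,j}$ only at $(j,I)$. Each of these sets is a nonempty interval of the path.
\end{proof}

\subsection{The instance structure}

The structure $\mathcal A_{M,t}$ must map to $\mathcal T$ for every solution $s$ and must receive $\mathcal G$ for every short kernel vector $x$. We therefore give it one element for every quantity that can appear in a filled table, together with the relations that these quantities satisfy whenever $s$ is a solution. Treat the right-hand side as the coefficient of an extra unknown $s_{N+1}$ with intended value $-1$: put $v_{i,j}=M_{ji}$ for $j\le N$ and $v_{i,N+1}=t_i$, so that the $i$th approximate equation reads $\sum_{j=1}^{N+1}v_{i,j}s_j\approx0$. Partition $[m]$ into blocks $J_1,\dots,J_k$ of size at most $\lceil m/k\rceil$, some possibly empty. Let $\Xi_I=\{-\lambda,\dots,\lambda\}^{J_I}$ be the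 set of multiplier vectors for block $I$, and for $\xi\in\Xi_I$ let
\[
\alpha_j(\xi)=\sum_{i\in J_I}\xi_iv_{i,j}\in\mathbb Z_q
\]
be the coefficient of $s_j$ in the corresponding combination. The elements of $\mathcal A_{M,t}$ are of two kinds:
\begin{itemize}
\item $[j,\alpha]$ for $1\le j\le N+1$ and $\alpha\in\mathbb Z_q$, standing for $\alpha s_j$;
\item $(I,\xi,j)$ for $1\le I\le k$, $\xi\in\Xi_I$ and $0\le j\le N+1$, standing for $\sum_{j'\le j}\alpha_{j'}(\xi)s_{j'}$.
\end{itemize}
The tuples are, for all $I$, $\xi\in\Xi_I$, $\alpha,\beta\in\mathbb Z_q$ and $1\le j\le N+1$,
\begin{gather*}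
\mathrm{Sum}\bigl((I,\xi,j-1),[j,\alpha_j(\xi)],(I,\xi,j)\bigr),\qquad\mathrm{Sum}\bigl([j,\alpha],[j,\beta],[j,\alpha+\beta]\bigr),\\
\mathrm{Zero}\bigl((I,\xi,0)\bigr),\qquad\mathrm{Zero}\bigl([j,0]\bigr),\qquad\mathrm{Small}\bigl((I,\xi,N+1)\bigr),
\end{gather*}
together with $\mathrm{Large}([N+1,\alpha])$ for all $\alpha\notin[-kL,kL]$.

\begin{lemma}\label{lem:instance}
\textup{(a)} If $(M,t)$ is \textsc{Close}, then $\mathcal A_{M,t}\to\mathcal T$. \textup{(b)} If $(M,t)$ is \textsc{Far}, then $\mathcal G\to\mathcal A_{M,t}$.
\end{lemma}

\begin{proof}
(a) Let $s,e$ be a witness, put $s_{N+1}=-1$, and send each element to the value it stands for: $h([j,\alpha])=\alpha s_j$ and $h((I,\xi,j))=\sum_{1\le j'\le j}\alpha_{j'}(\xi)s_{j'}$. The first kind of $\mathrm{Sum}$-tuple is preserved because the sum up to $j$ is the sum up to $j-1$ plus $\alpha_j(\xi)s_j$, the second because $\alpha s_j+\beta s_j=(\alpha+\beta)s_j$. The elements $(I,\xi,0)$ and $[j,0]$ go to $0$. Next,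
\[
h((I,\xi,N+1))=\sum_{i\in J_I}\xi_i\Bigl(\sum_{j\le N}M_{ji}s_j-t_i\Bigr)=-\sum_{i\in J_I}\xi_ie_i ,
\]
and the last sum is the residue of an integer of absolute value at most $|J_I|\lambda d\le L$. Finally $h([N+1,\alpha])=-\alpha$, which lies outside $[-kL,kL]$ when $\alpha$ does.

(b) Let $x$ be a witness and let $\xi^I\in\Xi_I$ be its restriction to $J_I$. Define
\[
p_{I,j}\mapsto(I,\xi^I,j),\qquad u_{I,j}\mapsto[j,\alpha_j(\xi^I)],\qquad r_{I,j}\mapsto\Bigl[j,\sum_{1\le I'\le I}\alpha_j(\xi^{I'})\Bigr].
\]
The row tuples $\mathrm{Sum}(p_{I,j-1},u_{I,j},p_{I,j})$ go to $\mathrm{Sum}$-tuples of the first kind and the column tuples $\mathrm{Sum}(r_{I-1,j},u_{I,j},r_{I,j})$ to $\mathrm{Sum}$-tuples of the second kind. The images $(I,\xi^I,0)$ of $p_{I,0}$ and $[j,0]$ of $r_{0,j}$ are in $\mathrm{Zero}$, and the image $(I,\xi^I,N+1)$ of $p_{I,N+1}$ is in $\mathrm{Small}$. So far only $|x_i|\le\lambda$ has been used. The element $r_{k,j}$ goes to $[j,\sum_{i=1}^mx_iv_{i,j}]$. For $j\le N$ this is $[j,(Mx)_j]=[j,0]$, which is in $\mathrm{Zero}$. For $j=N+1$ it is $[N+1,\langle x,t\rangle]$, which is in $\mathrm{Large}$ because $\langle x,t\rangle\notin[-2m\lambda d,2m\lambda d]$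 and this set contains $[-kL,kL]$ by \eqref{eq:kL}.
\end{proof}

Example~\ref{ex:two} is the case $q=11$, $N=1$, $m=k=2$, $\lambda=d=1$, $M=(1\ \ 1)$, where $L=1$, $kL=2$ and $2m\lambda d=4$. For $t=(5,0)$ the vector $x=(1,-1)$ witnesses \textsc{Far}, as $5\notin[-4,4]$ in $\mathbb Z_{11}$. The map in (b) sends $u_{1,1},u_{1,2},u_{2,1},u_{2,2}$ to $[1,1],[2,5],[1,-1],[2,0]$, and $r_{2,1},r_{2,2}$ to $[1,0],[2,5]$. Reading $[1,\alpha]$ as $\alpha s$ and $[2,\alpha]$ as $-\alpha$ gives back the table.

We never have to analyze arbitrary homomorphisms $\mathcal A_{M,t}\to\mathcal T$, and nothing in $\mathcal A_{M,t}$ needs to force $s_{N+1}=-1$: in the \textsc{Far} case the grid alone excludes all homomorphisms to $\mathcal T$.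

\section{From residues to bits}\label{sec:bits}

The template $\mathcal T$ depends on $q$, $k$ and $L$, whereas the question concerns a fixed template. We replace every element by $\ell=\lceil\log q\rceil\ge1$ Boolean variables and every tuple by a circuit that tests the relation. The translation must preserve homomorphisms between arbitrary $\tau_1$-structures, so that $\mathcal G\to\mathcal A_{M,t}$ survives, and it must keep the tree width under control, which requires circuits with $O(\ell)$ gates.

A \emph{NAND circuit} is a sequence of gates, each computing $\mathrm{NAND}(y,y')=1-yy'$ of two inputs or earlier gates $y,y'$, not necessarily distinct; one gate is the output. Identify $\mathbb Z_q$ with $\{0,\dots,q-1\}$ and code its elements by $\ell$-bit strings.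

\begin{lemma}\label{lem:circuits}
There is an absolute integer constant $C_1$ such that for each $R\in\tau_1$, of arity $r$, there is a NAND circuit $\Gamma_R$ with $r\ell$ inputs and at most $C_1\ell$ gates that accepts exactly the strings whose $r$ blocks of $\ell$ bits code numbers below $q$ forming a tuple of $R^{\mathcal T}$. The circuits are computable in time polynomial in $\ell+\log(kL+1)$.
\end{lemma}

\begin{proof}
We have $\neg y=\mathrm{NAND}(y,y)$ and $y\wedge y'=\neg\mathrm{NAND}(y,y')$, so every Boolean function of at most three arguments costs a bounded number of gates. The constants are $1=\mathrm{NAND}(y,\neg y)$ for an input $y$, and $0=\neg1$. Treat all numbers as strings $a_\ell\cdots a_0$ of $\ell+1$ bits, the leading bit of an input number being the constant $0$. Three subcircuits have $O(\ell)$ gates each. The comparison $a<z$ with a constant $0\le z\le2^\ell$ is $\mathrm{lt}_\ell$, where $\mathrm{lt}_{-1}=0$ and $\mathrm{lt}_i=(\neg a_i\wedge z_i)\vee((a_i\leftrightarrow z_i)\wedge\mathrm{lt}_{i-1})$; indeed $\mathrm{lt}_i$ compares the numbers formed by the bits $0,\dots,i$. Addition computes, bit by bit, the parity and the majority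 of the two bits and the incoming carry; we apply it only to two $\ell$-bit numbers, or to an $\ell$-bit number and the constant $q\le2^\ell$, so the result is below $2^{\ell+1}$. Equality of two numbers is the conjunction of the bitwise equivalences. Now:
\begin{itemize}
\item $\Gamma_{\mathrm{Sum}}(a,b,c)$ tests $a<q$, $b<q$, $c<q$, and ($a+b=c$ or $a+b=c+q$) as integers.
\item $\Gamma_{\mathrm{Zero}}(a)$ tests that all bits are $0$.
\item If $2L+1\ge q$, every residue lies in $[-L,L]$ and $\Gamma_{\mathrm{Small}}(a)$ tests $a<q$. Otherwise it tests $a<q$ and ($a<L+1$ or not $a<q-L$).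
\item If $2kL+1\ge q$, the relation $\mathrm{Large}^{\mathcal T}$ is empty and $\Gamma_{\mathrm{Large}}$ outputs the constant $0$. Otherwise it tests (not $a<kL+1$) and $a<q-kL$.
\end{itemize}
All constants that are compared with lie between $0$ and $q\le 2^\ell$. Two final negations ensure that the output is a gate.
\end{proof}

For a $\tau_1$-structure $\mathcal D$ let $E(\mathcal D)$ be the following $\tau_0$-structure. Its elements are the \emph{bits} $(a,b)$ with $a\in D$, $b\in[\ell]$, and the \emph{gates} $(R,\bar a,g)$ with $R\in\tau_1$, $\bar a\in R^{\mathcal D}$ and $g$ a gate of $\Gamma_R$. In the copy of $\Gamma_R$ that belongs to $(R,\bar a)$, the input ``bit $b$ of block $i$'' is represented by $(a_i,b)$ and the gate $g$ by $(R,\bar a,g)$. For each gate $g=\mathrm{NAND}(y,y')$ the triple of representatives of $y,y',g$ is in $\mathrm{Nand}$, and $\mathrm{True}$ holds exactly at the output gates of the copies. Each tuple of $\mathcal D$ contributes at most $C_1\ell$ elements, $C_1\ell$ triples and one $\mathrm{True}$-tuple, so $\|E(\mathcal D)\|=O(\ell\,\|\mathcal D\|)$.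

\begin{lemma}\label{lem:encoding}
\textup{(a)} If $\mathcal D\to\mathcal D'$, then $E(\mathcal D)\to E(\mathcal D')$. \textup{(b)} $\mathcal D\to\mathcal T$ if and only if $E(\mathcal D)\to\mathcal B_0$. \textup{(c)} $\mathrm{tw}(E(\mathcal D))<(\mathrm{tw}(\mathcal D)+1+C_1)\,\ell$.
\end{lemma}

\begin{proof}
(a) For $f\colon\mathcal D\to\mathcal D'$ put $(a,b)\mapsto(f(a),b)$ and $(R,\bar a,g)\mapsto(R,f(\bar a),g)$. Since $f(\bar a)\in R^{\mathcal D'}$, the target exists, and the representative of each input or gate in the copy $(R,\bar a)$ goes to its representative in the copy $(R,f(\bar a))$.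

(b) Given $h\colon\mathcal D\to\mathcal T$, label $(a,b)$ by the $b$th bit of $h(a)$ and every gate by the value it computes. All $\mathrm{Nand}$-triples are preserved, and every output has value $1$ because $h(\bar a)\in R^{\mathcal T}$. Conversely, let $h'\colon E(\mathcal D)\to\mathcal B_0$. By induction along each circuit, $h'$ labels every gate by the value it computes from the labels of the bits, and every output is labeled $1$. Let $h(a)$ be the number coded by $h'(a,1)\cdots h'(a,\ell)$ if it is below $q$, and $0$ otherwise. If $\bar a\in R^{\mathcal D}$, then $\Gamma_R$ accepts the labels of the bits of $\bar a$, so these code numbers below $q$ and $h(\bar a)\in R^{\mathcal T}$.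

(c) Every $\mathrm{Nand}$-triple consists of bits of entries of some $\bar a$ and gates of the copy $(R,\bar a)$. Apply Lemma~\ref{lem:blowup} with $\nu=\ell$ and $\mu=C_1\ell$.
\end{proof}

\section{The reduction and the choice of the number of rows}\label{sec:reduction}

Put $C_0=C_1+5$.

\begin{proposition}\label{prop:reduction}
There is an algorithm which, given integers $q\ge2$, $1\le N\le m$, $1\le d\le q$, $\lambda\ge1$, $1\le k\le m$, an instance $(M,t)$ and an integer $n_0\ge1$, computes in time polynomial in $n_0\cdot m\cdot q\cdot(2\lambda+1)^{m/k+1}$ a $\tau_0$-structure $\mathcal A^*$ with at least $n_0$ elements such that, with $W=C_0k\ell$: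
\begin{itemize}
\item if $(M,t)$ is \textsc{Close}, then $\mathcal A^*\to\mathcal B_0$ and $\mathrm{ctw}(\mathcal A^*)\le1\le W$;
\item if $(M,t)$ is \textsc{Far}, then $\mathcal A^*\not\to\mathcal B_0$ and $\mathrm{ctw}(\mathcal A^*)\le W$.
\end{itemize}
\end{proposition}

\begin{proof}
Let $\mathcal A^*$ be the disjoint union of $E(\mathcal A_{M,t})\times E(\mathcal G)$, $\mathcal B_0$ and $n_0$ isolated elements. By Lemmas~\ref{lem:grid}(a) and~\ref{lem:encoding}(b), $E(\mathcal G)\not\to\mathcal B_0$, so Lemma~\ref{lem:hide} applies with the obstruction $E(\mathcal G)$.

If $(M,t)$ is \textsc{Close}, then $\mathcal A_{M,t}\to\mathcal T$ by Lemma~\ref{lem:instance}(a), so $E(\mathcal A_{M,t})\to\mathcal B_0$ by Lemma~\ref{lem:encoding}(b), and $\mathcal A^*\equiv\mathcal B_0$ by Lemma~\ref{lem:hide}(a). The structure $\mathcal B_0$ has two elements and tree width $1$.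

If $(M,t)$ is \textsc{Far}, then $\mathcal G\to\mathcal A_{M,t}$ by Lemma~\ref{lem:instance}(b), so $E(\mathcal G)\to E(\mathcal A_{M,t})$ by Lemma~\ref{lem:encoding}(a). Lemma~\ref{lem:hide}(b) gives $\mathcal A^*\not\to\mathcal B_0$ and $\mathcal A^*\equiv E(\mathcal G)\sqcup\mathcal B_0$. By Lemmas~\ref{lem:grid}(b) and~\ref{lem:encoding}(c), $\mathrm{tw}(E(\mathcal G))<(k+4+C_1)\ell\le C_0k\ell$, and (T2) bounds the width of the union by $W$.

For the running time let $P=(2\lambda+1)^{\lceil m/k\rceil}\le(2\lambda+1)^{m/k+1}$, so that $|\Xi_I|\le P$. The structure $\mathcal A_{M,t}$ has at most $k(N+2)P+(N+1)q$ elements and at most $k(N+1)P+(N+1)q^2$ $\mathrm{Sum}$-tuples. The grid has at most $3(k+1)(N+2)$ elements and $2k(N+1)$ $\mathrm{Sum}$-tuples. In both, each of the three unary relations has at most as many tuples as there are elements. As $N,k\le m$ and $\ell\le q$, the sizes of $E(\mathcal A_{M,t})$, of $E(\mathcal G)$ and of their product are polynomial in $mqP$. All objects are listed directly from the definitions. The numbers involved, the largest being $kL\le 2m\lambda d$, have $O(\log(mq\lambda))$ bits; this is the only use of $d\le q$.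
\end{proof}

It remains to choose $k$ and $n_0$. To place $\mathcal A^*$ in $\mathbb C^\varepsilon$ we need $\log\|\mathcal A^*\|\ge W^{1/\varepsilon}$, which padding achieves at the cost $2^{W^{1/\varepsilon}}$. Ignoring logarithmic factors, the exponents $k^{1/\varepsilon}$ of the padding and $m/k$ of the instance structure agree when $k=m^{\varepsilon/(1+\varepsilon)}$, and both are then $m^{1/(1+\varepsilon)}$.

\begin{proposition}\label{prop:balance}
Let $0<\varepsilon\le1$ be rational, let $0\le\varepsilon'<\varepsilon$, and suppose that $\mathrm{CSP}(\mathbb C^\varepsilon,\{\mathcal B_0\})$ is solvable in time $2^{O((\log n)^{1+\varepsilon'})}$. Then for every constant $c$ and every $\eta>\frac{1+\varepsilon'}{1+\varepsilon}$ there is an algorithm with running time $2^{O(m^\eta)}$ which, given $q\ge 2$, $m\ge2$, $1\le N\le m$, $1\le d\le q$, $\lambda\geq 1$ with $q,\lambda\le m^c$ and an instance $(M,t)$, answers ``close'' if $(M,t)$ is \textsc{Close} and ``far'' if $(M,t)$ is \textsc{Far}.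
\end{proposition}

\begin{proof}
Write $\varepsilon=a/b$ and $\kappa=\varepsilon/(1+\varepsilon)=a/(a+b)$, so that $\kappa/\varepsilon=1-\kappa=1/(1+\varepsilon)$. Let $k=\lceil m^\kappa\rceil\le m$, $W=C_0k\ell$ and $n_0=2^{\lceil W^{1/\varepsilon}\rceil}$. These are computed with integers: $k$ is the least integer with $k^{a+b}\ge m^a$, and $\lceil W^{1/\varepsilon}\rceil$ is the least integer $z$ with $z^a\ge W^b$. Since $q\le m^c$ we have $W=O(m^\kappa\log m)$, and since $\lambda\le m^c$ and $m/k\le m^{1-\kappa}$ we have $(m/k+1)\log(2\lambda+1)=O(m^{1-\kappa}\log m)$. Hence the logarithm of the time needed to compute the structure $\mathcal A^*$ of Proposition~\ref{prop:reduction}, and with it $\log\|\mathcal A^*\|$, is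
\begin{equation}\label{eq:size}
O\bigl(W^{1/\varepsilon}+m^{1-\kappa}\log m\bigr)=O\bigl(m^{1/(1+\varepsilon)}(\log m)^{1/\varepsilon}\bigr).
\end{equation}
Suppose that $(M,t)$ is \textsc{Close} or \textsc{Far}. Since $\|\mathcal A^*\|\ge n_0$, we have $\lfloor\log\|\mathcal A^*\|\rfloor\ge W^{1/\varepsilon}$, so $\mathrm{ctw}(\mathcal A^*)\le W\le\lfloor\log\|\mathcal A^*\|\rfloor^\varepsilon$ and $\mathcal A^*\in\mathbb C^\varepsilon$. The assumed algorithm then answers correctly, and by \eqref{eq:size} the logarithm of its running time is $O\bigl(m^{(1+\varepsilon')/(1+\varepsilon)}(\log m)^{(1+\varepsilon')/\varepsilon}\bigr)$. On other instances $\mathcal A^*$ may violate the promise and the algorithm need not halt in time, so we add a clock. Fix a rational $\eta'$ with $\frac{1+\varepsilon'}{1+\varepsilon}<\eta'\le\eta$ and an integer $a'$ such that the running time in the cases \textsc{Close} and \textsc{Far} is at most $2^{a'\lceil m^{\eta'}\rceil}$ for all $m\ge2$. Compute $\mathcal A^*$, run the assumed algorithm for that many steps, and answer ``close'' if it reports a homomorphism and ``far'' otherwise. The total time is $2^{O(m^\eta)}$.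
\end{proof}

For $\varepsilon=1$ and $\varepsilon'=0$ the hypothesis says that $\mathrm{CSP}(\mathbb C,\{\mathcal B_0\})$ is in polynomial time. Then $k=\lceil\sqrt m\,\rceil$, $n_0=2^W$, the bound \eqref{eq:size} reads $O(\sqrt m\log m)$, and every $\eta>1/2$ is allowed.

\section{Kernel witnesses for LWE and CVP}\label{sec:lattices}

In both problems the positive case gives \textsc{Close} almost by definition. The point is to show that in the negative case a short kernel vector $x$ as in \textsc{Far} exists. The algorithms never compute $x$; its existence is what guarantees the promise. For LWE the pigeonhole principle provides $x$, and for CVP a Fourier argument does.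

\subsection{Learning With Errors}

\begin{proof}[Proof of Theorem~\ref{thm:range}]
For the upper bound, apply Lemma~\ref{lem:consistency} with $\mathcal B=\mathcal B_0$ and $w$ the largest integer with $w\le\lfloor\log n\rfloor^\varepsilon$. The time is $(2n+1)^{O(w+1)}=2^{O((\log n)^{1+\varepsilon})}$.

For the lower bound, suppose that $\mathrm{CSP}(\mathbb C^\varepsilon,\{\mathcal B_0\})$ is solvable in time $2^{O((\log n)^{1+\varepsilon'})}$. Let $q,d,\chi_N,m$ be as in $\mathrm{LWE}(\delta)$, let $\lambda=1$, and fix $\eta$ with $\frac{1+\varepsilon'}{1+\varepsilon}<\eta<\delta$. As $\log q\ge1$ we have $m\ge N+1\ge2$; as $q$ is polynomially bounded in $N$, we have $q\le m^c$ for a suitable $c$, and $m=O(N\log (N+1))$; and $d\le q$ for all large $N$. On input $(M,t)$ let $\mathsf D$ compute $q$ and $d$ from $N$, output $0$ if $d>q$, and otherwise run the algorithm of Proposition~\ref{prop:balance} and output $1$ if and only if the answer is ``close''. Its running time is $2^{O(m^\eta)}\le2^{O(N^\delta)}$ because $\eta<\delta$. Let $N$ be large.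

If $t=M^Ts+e$, then with probability at least $7/8$ all $|e_i|\le d$. In that event $(M,t)$ is \textsc{Close} and $\mathsf D$ outputs $1$.

Let $t=u$ be uniform. Since $m>N\log q$ we have $2^m>q^N$, so for every $M$ two distinct vectors of $\{0,1\}^m$ have the same image under $M$. Their difference is a nonzero $x\in\{-1,0,1\}^m$ with $Mx\equiv0\pmod q$; fix one such $x=x(M)$ for each $M$. Some $x_i$ equals $\pm1$, and for fixed $M$ and fixed other coordinates of $u$ the map $u_i\mapsto\langle x,u\rangle$ is a bijection of $\mathbb Z_q$; no primality of $q$ is needed. As $u$ is independent of $M$, the residue $\langle x,u\rangle$ is uniform, and it lies in $[-2md,2md]$ with probability at most $(4md+1)/q\le1/4$, by $q\ge16md+4$. Otherwise $(M,u)$ is \textsc{Far} and $\mathsf D$ outputs $0$.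

The two acceptance probabilities differ by at least $7/8-1/4\ge1/2$, which contradicts $\mathrm{LWE}(\delta)$. Finally, if $\mathrm{LWE}(\delta)$ holds for all $\delta<1$, then for every $\varepsilon'<\varepsilon$ a suitable $\delta$ exists between $\frac{1+\varepsilon'}{1+\varepsilon}$ and $1$, so the exponent $1+\varepsilon$ cannot be lowered.
\end{proof}

\subsection{The closest vector problem}

A \emph{lattice of rank $m$} is a set $K\subset\mathbb R^m$ of all integer combinations of a basis of $\mathbb R^m$. Its \emph{dual} $K^*=\{w\in\mathbb R^m:\langle w,y\rangle\in\mathbb Z\text{ for all }y\in K\}$ is again a lattice of rank $m$, and $(\theta K)^*=\theta^{-1}K^*$ for $\theta>0$. The set $\Lambda$ of Hypothesis $\mathrm{CVP}(\delta)$ is a subgroup of $\mathbb Z^m$ containing $q\mathbb Z^m$, hence a lattice of rank $m$. It is generated by $q\mathbb Z^m$ and integer lifts of the rows of $M$. A vector $w$ has integer inner products with $q\mathbb Z^m$ if and only if $w=x/q$ with $x\in\mathbb Z^m$, and then it has integer inner products with the rows if and only if $Mx\equiv0$. So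
\begin{equation}\label{eq:dual}
\Lambda^*=\{x/q:\ x\in\mathbb Z^m,\ Mx\equiv0\pmod q\},
\end{equation}
and a witness for \textsc{Far} is a short dual vector whose inner product with $t$ is far from the integers.

For a discrete set $S\subset\mathbb R^m$ let $\rho(S)=\sum_{y\in S}e^{-\pi\|y\|^2}$ with the Euclidean norm, write $\rho(w)$ for $\rho(\{w\})$, let $\mathbb B$ be the closed unit ball, and let $\gamma=\sqrt{2\pi e}\,e^{-\pi}<0.18$. We use the following from Banaszczyk \cite[Lemmas~1.1 and~1.5]{banaszczyk}: for every lattice $K\subset\mathbb R^m$ of rank $m$ and every $u\in\mathbb R^m$,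
\begin{gather}
\rho(K\setminus\sqrt m\,\mathbb B)<\gamma^m\rho(K),\qquad\rho\bigl((K+u)\setminus\sqrt m\,\mathbb B\bigr)<2\gamma^m\rho(K),\label{eq:tail}\\
\frac{\rho(K+u)}{\rho(K)}=\sum_{w\in K^*}\frac{\rho(w)}{\rho(K^*)}\cos(2\pi\langle w,u\rangle).\label{eq:poisson}
\end{gather}
The identity \eqref{eq:poisson} is Poisson summation. It expresses the ratio as an average of cosines for a probability distribution on $K^*$ that, by \eqref{eq:tail}, sits almost entirely on short vectors. If $u$ is far from $K$ the ratio is tiny, so the cosines of the short vectors cannot all be large.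

\begin{lemma}\label{lem:transfer}
Let $m\ge2$. If $\mathrm{dist}_2(t,\Lambda)>\Delta>0$, there is $x\in\mathbb Z^m$ with $Mx\equiv0\pmod q$, $\|x\|\le qm/\Delta$, and $\langle x,t\rangle$ at distance more than $q/6$ from $q\mathbb Z$.
\end{lemma}

\begin{proof}
Lift $t$ to $\mathbb Z^m$ and let $\theta=\sqrt m/\Delta$, $K=\theta\Lambda$, $u=\theta t$. Then $\mathrm{dist}_2(u,K)>\sqrt m$, and since $K=-K$, no point of $K+u$ lies in $\sqrt m\,\mathbb B$. The second bound in \eqref{eq:tail} gives $\rho(K+u)/\rho(K)<2\gamma^m$. Suppose that $\langle w,u\rangle$ is within $1/6$ of an integer for every $w\in K^*$ with $\|w\|\le\sqrt m$. For these $w$ the cosine in \eqref{eq:poisson} is at least $\cos(\pi/3)=1/2$. The other $w$ have cosine at least $-1$ and total weight $\beta<\gamma^m$, by the first bound in \eqref{eq:tail} for $K^*$. So $\rho(K+u)/\rho(K)\ge\frac12(1-\beta)-\beta>\frac12-\frac32\gamma^m$. Together, $\frac12<\frac72\gamma^m\le\frac72\cdot0.18^2<0.12$, which is false; here $m\ge2$ is used. Hence some $w\in K^*=\theta^{-1}\Lambda^*$ with $\|w\|\le\sqrt m$ has $\langle w,u\rangle$ at distance more than $1/6$ from $\mathbb Z$. Put $x=q\theta w\in q\Lambda^*$.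 By \eqref{eq:dual}, $x\in\mathbb Z^m$ and $Mx\equiv0$. Moreover $\|x\|\le q\theta\sqrt m=qm/\Delta$ and $\langle x,t\rangle=q\langle w,u\rangle$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Under $\mathrm{LWE}(\delta)$ the first claim is Theorem~\ref{thm:range} with $\varepsilon=1$ and $\varepsilon'=0$. Assume $\mathrm{CVP}(\delta)$ with $\delta>1/2$ and constant $c$, and suppose that $\mathrm{CSP}(\mathbb C,\{\mathcal B_0\})$ is in polynomial time. Given an input $(m,q,N,M,t,d)$, put $\lambda=\lfloor q/(13md)\rfloor$. This choice makes $2m\lambda d\le2q/13<q/6$.

If $\mathrm{dist}_2(t,\Lambda)\le d$, let $y\in\Lambda$ be closest to a lift of $t$. Then $e=t-y$ is an integer vector with $|e_i|\le\|e\|\le d$, so $(M,t)$ is \textsc{Close}. If $\mathrm{dist}_2(t,\Lambda)>13m^2d$, Lemma~\ref{lem:transfer} with $\Delta=13m^2d$ gives $x\in\mathbb Z^m$ with $Mx\equiv0$ and $|x_i|\le\|x\|\le q/(13md)$, hence $|x_i|\le\lambda$, and with $\langle x,t\rangle$ at distance more than $q/6>2m\lambda d$ from $q\mathbb Z$. In particular $x\neq0$, so $\lambda\ge1$, and $(M,t)$ is \textsc{Far}.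

So if $\lambda=0$ the second case cannot occur and we answer that the distance is at most $d$. If $\lambda\ge1$, then $d\le q$ and $\lambda\le q\le m^c$, and Proposition~\ref{prop:balance} with $\varepsilon=1$, $\varepsilon'=0$, $\eta=\delta$ separates the two cases in time $2^{O(m^\delta)}$. This contradicts $\mathrm{CVP}(\delta)$. The second claim of the theorem follows from the properties of $\mathbb C$ noted after its definition.
\end{proof}

\section{Other templates}\label{sec:templates}

To pass from $\mathcal B_0$ to an arbitrary hard template $\mathcal B$ we use a gadget reduction from $\mathrm{CSP}(\mathcal B_0)$ to $\mathrm{CSP}(\mathcal B)$ and check that it respects the promise: it must preserve homomorphic equivalence and increase tree width by a constant factor only.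

A \emph{primitive positive} (pp) formula over the vocabulary of $\mathcal B$ has the form $\exists z_1\cdots\exists z_\mu\,(\psi_1\wedge\dots\wedge\psi_j)$, where each $\psi_i$ is a relational atom $S(y_1,\dots,y_{\mathrm{ar}(S)})$ or an equality atom $y=y'$. A \emph{pp-power} of $\mathcal B$ is a structure $\mathcal Q$, of any vocabulary, with universe $B^\nu$ for some $\nu\ge1$, such that every relation $R^{\mathcal Q}$ of arity $r$, read as a $\nu r$-ary relation on $B$, is defined in $\mathcal B$ by a pp formula $\varphi_R$ with free variables $y_{i,l}$ ($i\in[r]$, $l\in[\nu]$). The structure $\mathcal B$ \emph{pp-constructs} $\mathcal B'$ if $\mathcal B'$ is homomorphically equivalent to a pp-power of $\mathcal B$. We use the CSP dichotomy theorem of Bulatov \cite{bulatov} and Zhuk \cite{zhuk} in the formulation of Barto, Opr\v{s}al and Pinsker \cite{bop}: if $\mathrm{CSP}(\mathcal B)$ is not in polynomial time, then $\mathcal B$ pp-constructs $K_3$ and hence every finite structure.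

Let $\mathcal Q$ be a pp-power of $\mathcal B$ with vocabulary $\tau_0$, and let $\mu$ bound the number of quantified variables in $\varphi_{\mathrm{Nand}}$ and $\varphi_{\mathrm{True}}$. For a $\tau_0$-structure $\mathcal A$ define $\Phi(\mathcal A)$, over the vocabulary of $\mathcal B$, as follows. Let $V$ consist of the pairs $(a,l)\in A\times[\nu]$ and of the triples $(R,\bar a,z)$ with $R\in\tau_0$, $\bar a\in R^{\mathcal A}$ and $z$ a quantified variable of $\varphi_R$. For each $(R,\bar a)$ substitute $(a_i,l)$ for $y_{i,l}$ and $(R,\bar a,z)$ for $z$ in the atoms of $\varphi_R$; this yields relational and equality atoms on $V$. Let $\sim$ be the equivalence relation on $V$ generated by the equality atoms. The universe of $\Phi(\mathcal A)$ is $V/{\sim}$, and its tuples are the images of the relational atoms.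

\begin{lemma}\label{lem:gadget}
\textup{(a)} $\mathcal A\to\mathcal Q$ if and only if $\Phi(\mathcal A)\to\mathcal B$. \textup{(b)} If $\mathcal A\to\mathcal A'$, then $\Phi(\mathcal A)\to\Phi(\mathcal A')$. \textup{(c)} $\mathrm{tw}(\Phi(\mathcal A))\le C_2(\mathrm{tw}(\mathcal A)+1)$ with $C_2=\nu+\mu$.
\end{lemma}

\begin{proof}
(a) Homomorphisms $\Phi(\mathcal A)\to\mathcal B$ correspond to maps $V\to B$ that satisfy all atoms of both kinds. A map $h\colon A\to B^\nu$ is the same as a map $A\times[\nu]\to B$. It is a homomorphism to $\mathcal Q$ if and only if for each $(R,\bar a)$ the formula $\varphi_R$ holds for the values $y_{i,l}=h(a_i)_l$, that is, if and only if values for the triples $(R,\bar a,z)$ exist that satisfy the atoms coming from $(R,\bar a)$. Different pairs $(R,\bar a)$ have different triples, so these values can be chosen independently.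

(b) For $f\colon\mathcal A\to\mathcal A'$, the map $(a,l)\mapsto(f(a),l)$, $(R,\bar a,z)\mapsto(R,f(\bar a),z)$ sends each atom coming from $(R,\bar a)$ to the same atom coming from $(R,f(\bar a))$. It respects the generators of $\sim$, so it induces a map on the quotients, and this map preserves the tuples.

(c) Identifying elements can raise tree width arbitrarily: every graph without isolated vertices arises from a disjoint union of edges in this way. What saves us is that the identifications are local. Let $H$ be the graph on $V$ in which, for each $(R,\bar a)$, the elements $(a_i,l)$ and $(R,\bar a,z)$ form a clique, and which has no other edges. Lemma~\ref{lem:blowup} gives $\mathrm{tw}(H)<\nu(\mathrm{tw}(\mathcal A)+1)+\mu\le C_2(\mathrm{tw}(\mathcal A)+1)$. The two sides of an equality atom lie in one of these cliques, so they are equal or adjacent in $H$, and every class of $\sim$ is connected in $H$. Two distinct classes that are adjacent in the Gaifman graph of $\Phi(\mathcal A)$ have members in a common relational atom, and these are adjacent in $H$. Now apply (T4).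
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:templates}]
An algorithm for $\mathrm{CSP}(\mathcal B)$ solves $\mathrm{CSP}(\mathbb D,\{\mathcal B\})$ for every $\mathbb D$, so (ii) implies (i). Suppose that (ii) fails. By the dichotomy theorem, $\mathcal B_0\equiv\mathcal Q$ for a pp-power $\mathcal Q$ of $\mathcal B$; define $\Phi$ from $\mathcal Q$. The structure $\Phi(\mathcal A)$ may be much smaller than $\mathcal A$ because of the identifications, so we pad again: let $\Phi^+(\mathcal A)$ be $\Phi(\mathcal A)$ with $\|\mathcal A\|$ isolated elements added, and let $\mathbb D=\{\Phi^+(\mathcal A):\mathcal A\in\mathbb C\}$. The map $\Phi^+$ is computable in polynomial time, since the formulas $\varphi_R$ are fixed. As $\mathbb C$ is decidable, $\mathbb D$ is recursively enumerable, and it has bounded arity because all its members have the vocabulary of $\mathcal B$. Let $\mathcal A\in\mathbb C$ and $\mathcal A\equiv\mathcal A'$ with $\mathrm{tw}(\mathcal A')\le\log\|\mathcal A\|$. By Lemma~\ref{lem:gadget}(b), $\Phi^+(\mathcal A)\equiv\Phi(\mathcal A)\equiv\Phi(\mathcal A')$, and by Lemma~\ref{lem:gadget}(c) and $\|\mathcal A\|\ge2$,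
\[
\mathrm{tw}(\Phi(\mathcal A'))\le C_2(\log\|\mathcal A\|+1)\le2C_2\log\|\mathcal A\|\le2C_2\log\|\Phi^+(\mathcal A)\|.
\]
So $\mathbb D$ has logarithmic tree width modulo homomorphic equivalence. By Lemma~\ref{lem:gadget}(a) and $\mathcal Q\equiv\mathcal B_0$, we have $\Phi^+(\mathcal A)\to\mathcal B$ if and only if $\mathcal A\to\mathcal Q$ if and only if $\mathcal A\to\mathcal B_0$. A polynomial-time algorithm for $\mathrm{CSP}(\mathbb D,\{\mathcal B\})$ would therefore give one for $\mathrm{CSP}(\mathbb C,\{\mathcal B_0\})$, contrary to Theorem~\ref{thm:main}. Hence (i) fails.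
\end{proof}

\begin{thebibliography}{9}

\bibitem{otherside}
\emph{The Complexity of Homomorphism and Constraint Satisfaction Problems Seen from the Other Side}, \texttt{https://github.com/lclem/bibliographer}.

\bibitem{banaszczyk}
Banaszczyk, Math.\ Ann.\ 296, 1993.

\bibitem{bop}
Barto, Opr\v{s}al and Pinsker, Israel J.\ Math., 2018.

\bibitem{bulatov}
Bulatov, FOCS 2017.

\bibitem{regev}
Regev, J.\ ACM, 2009.

\bibitem{zhuk}
Zhuk, J.\ ACM, 2020.

\end{thebibliography}
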